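# Cells with many facets are round: conditional shapes in an isotropic Poisson hyperplane tessellation

## 1. Random lines in the plane and their many-sided cells

Throw lines into the plane at random, homogeneously and without a preferred direction, and look at the polygon around the origin. Suppose you are told that it has $n$ sides, with $n$ very large. What does it look like? The claim is that, after centering and rescaling, it is close to a disc, and that the probability of any fixed deviation from the disc is exponentially small in $n$. The analogous question makes sense for hyperplanes in $\mathbb R^d$, where "sides" become facets; it is stated as a conjecture in the Universität Osnabrück document https://repositorium.uni-osnabrueck.de/bitstream/urn:nbn:de:gbv:700-2017021715545/6/thesis_bonnet.pdf. We first prove the case $d=2$, where polygons have good coordinates, and then ask what has to change for $d\ge3$. The setup costs nothing extra in general dimension, so fix $d\ge2$.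

**Convex bodies.** A convex body is a nonempty compact convex set $K\subset\mathbb R^d$. Its support function is $h_K(x)=h(K,x)=\max_{y\in K}\langle y,x\rangle$; it is convex and homogeneous of degree 1 (sublinear), and every sublinear function is the support function of exactly one body. The Hausdorff distance is $d_H(K,L)=\max_{u\in\mathbb S^{d-1}}|h_K(u)-h_L(u)|$. By Blaschke's theorem, a closed and bounded set of convex bodies is compact. Write $U_\rho(K)=\{L:d_H(L,K)<\rho\}$, and $\mathbf c(K)$ for the center of mass of $K$.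

**Half the mean width.** Let $\sigma$ be the rotation-invariant probability measure on $\mathbb S^{d-1}$ and $\Phi(K)=\int h(K,u)\,\sigma(du)$. It is translation invariant, homogeneous of degree 1, continuous, monotone, and $\Phi(B^d)=1$. For a segment, $\Phi([o,x])=|x|\int\langle u,e\rangle_+\sigma(du)$ with any unit vector $e$; for $d=2$ this is $|x|/\pi$. For $d=2$, Cauchy's formula says that $\Phi(K)$ is the perimeter divided by $2\pi$.

**The process and its zero cell.** Write $H(u,t)=\{x:\langle x,u\rangle=t\}$. Let $X$ be the stationary and isotropic Poisson hyperplane process of intensity $\gamma>0$, with intensity measure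
$$\Theta(\cdot)=\gamma\int_{\mathbb S^{d-1}}\int_0^\infty\mathbf 1\{H(u,t)\in\cdot\}\,dt\,\sigma(du).$$
The hyperplanes cut $\mathbb R^d$ into convex polytopes, the cells. Almost surely all cells are bounded, no point lies on $d+1$ hyperplanes, and the origin $o$ lies in exactly one cell, the zero cell $Z_{\mathbf o}$. Let $f(P)$ be the number of facets of a polytope $P$.

**Shape.** For a body with interior points put $\mathfrak s(K)=\Phi(K)^{-1}(K-\mathbf c(K))$. This map is continuous on the bodies with nonempty interior and is unchanged under translations and dilations of $K$. Let $\mu_n$ be the law of $\mathfrak s(Z_{\mathbf o})$ conditioned on $f(Z_{\mathbf o})=n$.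

**Theorem A.** Let $d\ge2$. For each $\epsilon>0$ there is $c>0$ with
$$\mathbb P\big(d_H(\mathfrak s(Z_{\mathbf o}),B^d)>\epsilon\mid f(Z_{\mathbf o})=n\big)\le e^{-cn}\quad\text{for all large }n.$$
In particular $\mu_n\to\delta_{B^d}$ weakly.

The last sentence follows because weak convergence to a Dirac mass is the same as convergence in probability to its location. So the conjecture is true in every dimension $d\ge 2$. A sharper statement, Theorem B, comes in Section 5.

## 2. Facet probabilities as volumes of half-space configurations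

The purpose of this section is to remove the Poisson process: all probabilities turn into Lebesgue-type volumes. Let $\lambda=\sigma\otimes dt$ on $\mathbb S^{d-1}\times\mathbb R$. A configuration is a point $(u_i,t_i)_{i\le n}\in(\mathbb S^{d-1}\times\mathbb R)^n$, and its polyhedron is
$$P=\bigcap_{i\le n}\{y:\langle y,u_i\rangle\le t_i\}.$$
Let $\mathcal P_n$ be the set of configurations for which $P$ is bounded, has interior points, and has exactly $n$ facets. Given that $P$ is bounded with interior points, having $n$ facets is equivalent to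
$$\forall i\ \exists y_i:\quad\langle y_i,u_i\rangle=t_i,\qquad\langle y_i,u_j\rangle<t_j\ (j\ne i).\tag{1}$$
Indeed, if $P$ has $n$ facets, then each of the $n$ hyperplanes carries one and they are distinct; a facet is not covered by its finitely many lower-dimensional intersections with the other hyperplanes, which gives $y_i$. Conversely, (1) makes a neighborhood of $y_i$ in the $i$-th hyperplane part of $P$, so each hyperplane carries a facet, and no two hyperplanes agree because $y_i$ lies strictly inside all the other half-spaces. Note that under (1) we have $y_i\in P$ and $h_P(u_i)=t_i$.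

*Measurability.* $P$ is bounded with interior points iff the $u_i$ positively span $\mathbb R^d$ and some $y$ satisfies all inequalities strictly; both conditions are open. On this open set $P$ depends continuously on the configuration: fix such a $y$; nearby configurations have polyhedra in one common ball, and since all $t_i-\langle y,u_i\rangle$ are bounded below by a positive constant, for nearby $P,P'$ we get $(1-\varepsilon)(P-y)\subset P'-y$ and $(1-\varepsilon)(P'-y)\subset P-y$ with small $\varepsilon$. Condition (1) describes a projection of a $\sigma$-compact set, hence a $\sigma$-compact set.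

For a Borel set $\mathcal U$ of convex bodies put
$$v_n(\mathcal U)=\lambda^n\{\text{configurations in }\mathcal P_n\text{ with }P\in\mathcal U\}.$$
The map $(u,t)\mapsto(u,t+\langle a,u\rangle)$ preserves $\lambda$ and translates $P$ by $a$, so $v_n$ is invariant under translations of $\mathcal U$.

Recall Mecke's formula: for measurable $g\ge0$, the expectation of the sum of $g(H_1,\dots,H_n;X\setminus\{H_1,\dots,H_n\})$ over ordered $n$-tuples of distinct hyperplanes of $X$ is $\int\!\cdots\!\int\mathbb E\,g(H_1,\dots,H_n;X)\,\Theta(dH_1)\cdots\Theta(dH_n)$.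

**Lemma 1.** For every Borel set $A$ of bodies,
$$\mathbb P(f(Z_{\mathbf o})=n,\ \mathfrak s(Z_{\mathbf o})\in A)=v_n(\{P\ni o,\ \Phi(P)\le1,\ \mathfrak s(P)\in A\}).$$

*Proof.* A hyperplane of $X$ does not meet the interior of $Z_{\mathbf o}$. If it meets $Z_{\mathbf o}$ without carrying a facet, it contains a face, hence a vertex, of $Z_{\mathbf o}$, and this vertex already lies on $d$ facet hyperplanes; almost surely this does not happen. Hence $f(Z_{\mathbf o})=n$ iff there is a (unique) $n$-subset of $X$ whose half-spaces containing $o$ intersect in a polytope $P$ with $n$ facets that is hit by no other hyperplane of $X$; then $P=Z_{\mathbf o}$.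

For $o\in P$ and $t\ge0$, $H(u,t)$ hits $P$ iff $t\le h(P,u)$, so $\Theta(\{H:H\cap P\ne\emptyset\})=\gamma\Phi(P)$, and no other hyperplane hits $P$ with probability $e^{-\gamma\Phi(P)}$. By Mecke's formula, divided by $n!$ to pass to unordered subsets, the probability is
$$\frac{\gamma^n}{n!}\int\mathbf 1\{\mathcal P_n,\ o\in P,\ \mathfrak s(P)\in A\}\,e^{-\gamma\Phi(P)}\,d\lambda^n;$$
integrating over all $t_i\in\mathbb R$ is harmless because $o\in P$ forces $t_i\ge0$. Let $G(s)=v_n(\{o\in P,\Phi(P)\le s,\mathfrak s(P)\in A\})$. Multiplying all $t_i$ by $s$ multiplies $P$ by $s$ and $\lambda^n$ by $s^n$, so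
$$G(s)=s^nG(1).\tag{2}$$
Since $e^{-\gamma\Phi}=\int_\Phi^\infty\gamma e^{-\gamma s}ds$, the integral equals $\int_0^\infty\gamma e^{-\gamma s}s^nG(1)\,ds=n!\,\gamma^{-n}G(1)$. $\square$

So the conditional law of the shape is a ratio of volumes, and $\gamma$ has disappeared. The question is: among $n$-facet polytopes containing $o$ with $\Phi\le1$, which shapes carry the bulk of the volume $v_n$?

We use throughout $(m/e)^m\le m!\le em(m/e)^m$ for $m\ge1$, the convention $0^0=1$, and the weighted arithmetic–geometric mean inequality in the form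
$$\prod_j(a_j/f_j)^{f_j}\le\sum_ja_j\qquad\Big(a_j>0,\ f_j\ge0,\ \textstyle\sum f_j=1\Big).\tag{3}$$

## 3. Dimension two: angles and edge lengths as coordinates

**Proposition 2.** Theorem A holds for $d=2$, and moreover $\lim_nn^2\,\mathbb P(f(Z_{\mathbf o})=n)^{1/n}=\pi^2e^2$.

Write $u(\varphi)=(\cos\varphi,\sin\varphi)$ and $u^\perp(\varphi)=(-\sin\varphi,\cos\varphi)$. Here $\sigma(du)=d\varphi/2\pi$.

**Step 1: edge coordinates.** This step replaces the $t_i$ by quantities that can be prescribed almost freely. Let $P$ be an $n$-gon with outer normal angles $0\le\varphi_1<\dots<\varphi_n<2\pi$ and gaps $\alpha_i=\varphi_{i+1}-\varphi_i$ for $i<n$, $\alpha_n=\varphi_1+2\pi-\varphi_n$; all gaps lie in $(0,\pi)$. Write $u_i=u(\varphi_i)$. Let $y_i$ be the vertex between edges $i$ and $i+1$ and $\ell_i>0$ the length of edge $i$. Running counterclockwise, $y_i=y_{i-1}+\ell_iu_i^\perp$, and the polygon closes up: $\sum\ell_iu_i^\perp=0$, that is, $\sum_i\ell_iu_i=0$. Conversely, angles with gaps in $(0,\pi)$,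 a vertex $y_1$, and positive lengths with $\sum\ell_iu_i=0$ give a convex $n$-gon.

Since $u_1,u_n$ are linearly independent, $\ell_1,\ell_n$ are determined by the other lengths. For fixed angles, $t_1=\langle y_1,u_1\rangle$, $t_2=\langle y_1,u_2\rangle$ and, for $2\le i\le n-1$,
$$t_{i+1}=\langle y_i,u_{i+1}\rangle,\qquad y_i=y_1+\sum_{j=2}^i\ell_ju_j^\perp .$$
So $(y_1,\ell_2,\dots,\ell_{n-1})\mapsto(t_1,\dots,t_n)$ is linear and block triangular. Its first block has determinant $\sin\alpha_1$, and the remaining diagonal entries are $\langle u_i^\perp,u_{i+1}\rangle=\sin\alpha_i$. Summing over the $n!$ labelings,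
$$v_n(\mathcal U)=\frac{n!}{(2\pi)^n}\int\!\!\int\!\!\int\mathbf 1\{\ell_1,\ell_n>0,\ P\in\mathcal U\}\prod_{i=1}^{n-1}\sin\alpha_i\;dy_1\,d\ell_2\cdots d\ell_{n-1}\,d\varphi_1\cdots d\varphi_n,\tag{4}$$
over increasing angles with gaps in $(0,\pi)$, $y_1\in\mathbb R^2$, and $\ell_2,\dots,\ell_{n-1}>0$.

We will need one integral: for $m\ge1$ and an interval of length $\beta$,
$$\int_{x_1<\dots<x_m}\ \prod_{i=1}^{m-1}(x_{i+1}-x_i)\,dx=\frac{\beta^{2m-1}}{(2m-1)!}.\tag{5}$$
This is Dirichlet's integral for the $m+1$ gaps (two end gaps with exponent 0, $m-1$ inner gaps with exponent 1). For $m=2$ it reads $\int_{x_1<x_2}(x_2-x_1)=\beta^3/6$.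

**Step 2: lengths on arcs control the shape.** Let $S_P=\sum_i\ell_i\delta_{\varphi_i}$, a measure on the circle with total mass the perimeter, $2\pi\Phi(P)$. Partition the circle into finitely many half-open arcs $I=[\cdot,\cdot)$ of lengths $|I|\le b$. Then there is $a\in\mathbb R^2$ with
$$d_H(P,B^2+a)\le\sum_I\big|S_P(I)-|I|\big|+b\,(2\pi\Phi(P)+2\pi)+2b.\tag{6}$$
To see this, start at the left endpoint $\varphi_*$ of one of the arcs. Let $x_-$ be the first point (counterclockwise) of the face of $P$ with normal $u(\varphi_*)$. Then $x(\varphi)=x_-+\int_{[\varphi_*,\varphi]}u^\perp dS_P$ is the last point of the face with normal $u(\varphi)$, so $h_P(u(\varphi))=\langle x(\varphi),u(\varphi)\rangle$. For the disc, $u(\varphi)=u(\varphi_*)+\int_{\varphi_*}^\varphi u^\perp d\psi$. With $a=x_--u(\varphi_*)$, the difference $|h_P-h_{B^2+a}|$ at $u(\varphi)$ is at most $|\int_{[\varphi_*,\varphi]}u^\perp(dS_P-d\psi)|$. A complete arc contributes at most $|S_P(I)-|I||+b(S_P(I)+|I|)$, because $u^\perp$ oscillates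 by at most $b$ on it. The last, incomplete, arc contributes at most $S_P(I)+|I|\le|S_P(I)-|I||+2b$. This proves (6).

**Step 3: a stable form of Jensen's inequality.** Let $r_1,\dots,r_k\ge0$ and write $\operatorname{av}$ for the average over $j$. If $\operatorname{av}r_j\le1$ and $\operatorname{av}r_j^{1/3}\ge1-\eta$, then $\operatorname{av}|r_j-1|\le\sqrt{24\eta}$. Indeed, with $s=r^{1/3}$,
$$1+\tfrac{r-1}3-s=\tfrac13(s-1)^2(s+2),$$
and the left side has average at most $1-\operatorname{av}s_j\le\eta$. Since $|r-1|=|s-1|(s^2+s+1)$, Cauchy–Schwarz gives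
$$\operatorname{av}|r-1|\le\big(\operatorname{av}(s-1)^2(s+2)\big)^{1/2}\Big(\operatorname{av}\frac{(s^2+s+1)^2}{s+2}\Big)^{1/2}\le(3\eta)^{1/2}\cdot8^{1/2},$$
because $(s^2+s+1)^2/(s+2)\le(s+1)^3\le4(s^3+1)$ and $\operatorname{av}4(r+1)\le8$.

Now divide $[0,2\pi)$ into $k$ arcs $I_j$ of length $\beta=2\pi/k$. For a vector $\Lambda\in[0,\infty)^k$ set $F_k(\Lambda)=\frac1k\sum_j(k\Lambda_j/2\pi)^{1/3}$, and $F_k(P)=F_k(\Lambda)$ with $\Lambda_j=S_P(I_j)$. By Jensen, $F_k(P)\le\Phi(P)^{1/3}$. Given $\epsilon>0$, there are $k$ and $\eta\in(0,1)$ such that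
$$\Phi(P)\le1,\ d_H(\mathfrak s(P),B^2)>\epsilon\ \Longrightarrow\ F_k(P)\le1-\eta.\tag{7}$$
Otherwise $F_k(P)>1-\eta$; then $r_j=k\Lambda_j/2\pi$ have average $\Phi(P)\le1$, so $\sum_j|\Lambda_j-\beta|\le2\pi\sqrt{24\eta}$, and (6) puts $P$ within $2\pi\sqrt{24\eta}+\frac{2\pi}k(4\pi+2)$ of a translate of $B^2$. For $\eta$ small and $k$ large this contradicts the continuity of $\mathfrak s$ at $B^2$ and its translation invariance.

**Step 4: upper bound.** We show that for every $k$ and $\vartheta\in(0,1]$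
$$\limsup_nn^2\,v_n(\{P\ni o,\ \Phi(P)\le1,\ F_k(P)\le\vartheta\})^{1/n}\le\pi^2e^2\,\vartheta^3.\tag{8}$$
In (4) use $\sin\alpha_i\le\alpha_i$. As $o,y_1\in P$, $|y_1|$ is at most half the perimeter, so $|y_1|\le\pi$ and $y_1$ contributes at most $\pi^3$. Let $n_j$ be the number of angles in $I_j$; there are at most $(n+1)^k$ vectors $(n_j)$. The gaps $\alpha_i$, $i<n$, between points of different arcs number fewer than $k$ and are at most $2\pi$. So by (5) the angular integral for given $(n_j)$ is at most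
$$(2\pi)^k\prod_{n_j\ge1}\frac{\beta^{2n_j-1}}{(2n_j-1)!}\le q_1(n)\prod_j\frac{\beta^{2n_j}}{(2n_j)!},$$
where $q_1,q_2,\dots$ denote polynomials in $n$ that may depend on $k$ and on the integer $N$ chosen next. For the lengths, let $\Lambda'_j\le\Lambda_j$ be the sum of the $\ell_i$ with $2\le i\le n-1$ and $\varphi_i\in I_j$, let $n'_j$ be the number of these $i$, and round up: $L_j=\frac{2\pi}N(\lfloor N\Lambda_j'/2\pi\rfloor+1)$. As $\Lambda'_j\le2\pi$, there are at most $(N+1)^k$ vectors $L$. From $(a+b)^{1/3}\le a^{1/3}+b^{1/3}$ we get $F_k(L)\le F_k(\Lambda')+(k/N)^{1/3}\le\vartheta+(k/N)^{1/3}$. For given $L$ the lengths lie in a product of simplices of volume $\prod_jL_j^{n'_j}/n'_j!$. Since $L_j\ge2\pi/N$ and only two indices are missing, this is at most $q_2(n)\prod_jL_j^{n_j}/n_j!$. Altogether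
$$v_n\le q_3(n)\frac{n!}{(2\pi)^n}\max_{(n_j),L}\prod_j\frac{(\beta^2L_j)^{n_j}}{(2n_j)!\,n_j!}\le q_3(n)\frac{n!}{(2\pi)^n}\max_{(n_j),L}\prod_j\Big(\frac{e^3\beta^2L_j}{4n_j^3}\Big)^{n_j}.$$
Put $f_j=n_j/n$ and $a_j=(\beta^2L_j)^{1/3}=\beta(L_j/\beta)^{1/3}$. By (3) the last product is
$$\Big(\frac{e^3}{4n^3}\Big)^n\Big[\prod_j(a_j/f_j)^{f_j}\Big]^{3n}\le\Big(\frac{e^3}{4n^3}\Big)^n\Big(\sum_ja_j\Big)^{3n},\qquad\sum_ja_j=2\pi F_k(L).$$
With $n!\le en(n/e)^n$, the limsup in (8) is at most $\frac{e^2}4(2\pi)^2(\vartheta+(k/N)^{1/3})^3$. Let $N\to\infty$.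

**Step 5: lower bound.** We show $\liminf_nn^2v_n(\{P\ni o,\Phi(P)\le1\})^{1/n}\ge\pi^2e^2$ by exhibiting enough polygons near the disc. The only difficulty is the closing condition; two special edges absorb it. Fix $\xi\in(0,\frac14]$, $\zeta\in(0,\frac12)$ and $\delta\in(0,\xi/88]$. Then choose $\tau\in(0,\frac12)$, $\tau\le\xi/8\pi$, and $\beta\le\delta$ with $k=(2\pi-2\delta)/\beta$ an integer, both so small that
$$\varepsilon_*:=4\pi(\tau+\beta)\le\delta,\qquad\varepsilon_*<2\sin\delta,\qquad\arcsin\frac{\varepsilon_*}{2\sin\delta}<\delta-\beta,\qquad\sin\alpha\ge(1-\zeta)\alpha\ (0\le\alpha\le2\beta).$$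
Divide $[\delta,2\pi-\delta)$ into arcs $I_1,\dots,I_k$ of length $\beta$ and let $I_j'$ be concentric with $I_j$, of length $\beta'=(1-\tau)\beta$. Take $\varphi_1\in[\delta-\beta,\delta)$, $\varphi_n\in[2\pi-\delta,2\pi-\delta+\beta)$, and $n_j$ angles in $I_j'$, where $\sum n_j=n-2$ and $n_j=n/k+O(1)$. Take $\ell_2,\dots,\ell_{n-1}>0$ whose sum over $I_j$ is $\Lambda_j\in[(1-2\tau)\beta,(1-\tau)\beta]$ for each $j$.

*Closing.* Let $v=-\sum_{i=2}^{n-1}\ell_iu_i$. As $\int_\delta^{2\pi-\delta}u\,d\varphi=-2\sin\delta\,(1,0)$,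
$$|v-2\sin\delta\,(1,0)|\le\sum_j\big(|\Lambda_j-\beta|+\beta(\Lambda_j+\beta)\big)\le k(2\tau\beta+2\beta^2)\le\varepsilon_*.$$
So the angle of $v$ has absolute value at most $\arcsin(\varepsilon_*/2\sin\delta)<\delta-\beta$, hence $v$ is in the interior of the cone spanned by $u_1$ and $u_n$, and $\ell_1u_1+\ell_nu_n=v$ has a solution with $\ell_1,\ell_n>0$. Comparing first coordinates, $(\ell_1+\ell_n)\cos\delta\le2\sin\delta+\varepsilon_*\le3\delta$, so $\ell_1+\ell_n\le4\delta$.

*Position.* Apply (6) to the arcs $I_j$ and $[-\delta,\delta)$, with $b=2\delta$. Here $\sum_j|\Lambda_j-\beta|\le4\pi\tau$, $|\ell_1+\ell_n-2\delta|\le2\delta$, and the perimeter is at most $2\pi+4\delta\le4\pi$, so $d_H(P,B^2+a)\le4\pi\tau+2\delta+2\delta(6\pi+2)\le4\pi\tau+44\delta\le\xi$. Hence $\Phi(P)\le1+\xi$, and $P$ contains a disc of radius $\frac34$, so its area is at least 1. The set of $y_1$ for which $o\in P$ has the area of $P$.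

*Volume.* All gaps $\alpha_i$ with $i<n$ are at most $2\beta$ (for $n$ large all $n_j\ge1$), and the $k+1$ gaps between different groups are at least $\tau\beta/2$. The lengths in $I_j$ fill a set of volume $\frac{\beta'^{n_j}}{n_j!}\big(1-(\frac{1-2\tau}{1-\tau})^{n_j}\big)\ge\frac12\frac{\beta'^{n_j}}{n_j!}$ for large $n$. With (4) and (5),
$$v_n(\{P\ni o,\Phi(P)\le1+\xi\})\ge c\,(1-\zeta)^n\frac{n!}{(2\pi)^n}\prod_{j=1}^k\frac{\beta'^{\,3n_j}}{(2n_j)!\,n_j!},$$
where $c>0$ does not depend on $n$. By $(2m)!\,m!\le2e^2m^2(4m^3/e^3)^m$ and $n_j/n\to1/k$, and then (2) with $A$ all bodies to pass from $1+\xi$ to $1$,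
$$\liminf_nn^2v_n(\{P\ni o,\Phi(P)\le1\})^{1/n}\ge\frac{1-\zeta}{1+\xi}\cdot\frac{e^2}4\cdot\frac{\big((1-\tau)(2\pi-2\delta)\big)^3}{2\pi}.$$
Let the parameters tend to 0: the right side tends to $\frac{e^2}4(2\pi)^2=\pi^2e^2$.

**Step 6: conclusion for $d=2$.** By Lemma 1, Step 5, and (8) with $\vartheta=1$, the limit in Proposition 2 is $\pi^2e^2$. By (7) and (8) with $\vartheta=1-\eta$, the event $\{f=n,\ d_H(\mathfrak s,B^2)>\epsilon\}$ has $\limsup n^2\mathbb P(\cdot)^{1/n}\le\pi^2e^2(1-\eta)^3$. Dividing gives the exponential bound. $\square$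

What did we use? On an arc of angle $\beta$ carrying length $\Lambda$, the normalized measure of $m$ labelled edges is, up to polynomial factors, $(b\,m^{-2})^m$ with $b=\frac1{2\pi}\cdot\frac{e^2}4\cdot\beta^2\Lambda$. Distributing $n$ labels over the arcs optimally turns the $b_j$ into $\sum_jb_j^{1/3}$, and $\sum_j(\beta^2\Lambda_j)^{1/3}$ is a Riemann sum for $\int(\text{radius of curvature})^{1/3}d\varphi$. Jensen's inequality then singles out the disc. What changes for $d\ge3$?

## 4. Dimension $d\ge3$: no cyclic order, and what an entropy bound gives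

From now on $d\ge2$ is arbitrary, and
$$D=d-1,\qquad\theta=\frac D{D+2}=\frac{d-1}{d+1},\qquad\frac1\theta=1+\frac2D,\qquad\omega=\omega_d=\text{surface area of }\mathbb S^{d-1}.$$
The triangular substitution in Step 1 went around the polygon edge by edge. It used the cyclic order of the normals, and on $\mathbb S^{d-1}$ with $d\ge3$ there is none, so formula (4) has no direct counterpart and the local count can no longer be read off from (5).

A sensible first attempt is to bound $v_n$ by counting bodies in a net. The tool is the following cited theorem.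

**(BR)** (Bronshtein, Siberian Math. J. 17 (1976) 393–398.) For $r>0$ there are $C,\eta_0$, depending on $r,d$, such that for $0<\eta\le\eta_0$ the convex bodies contained in $rB^d$ can be covered by at most $\exp(C\eta^{-(d-1)/2})$ Hausdorff balls of radius $\eta$ centered at convex bodies.

Take $r=2$ and $\eta=n^{-2/D}$, so that the number of balls is at most $e^{Cn}$. If a configuration in $\mathcal P_n$ has $P\subset2B^d$ and $P$ is in the ball around the net body $L$, then $|t_i-h_L(u_i)|=|h_P(u_i)-h_L(u_i)|\le\eta$ for all $i$. For fixed $L$ such configurations have $\lambda^n$-measure at most $(2\eta)^n$. Hence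
$$v_n(\{P\subset2B^d\})\le e^{Cn}\,(2n^{-2/D})^n\qquad\text{for large }n.\tag{9}$$
This has the right power of $n$: for $d=2$ it is $(\mathrm{const}\cdot n^{-2})^n$. But the constant $2e^C$ is the same for all shapes. To compare numerator and denominator we need the exact exponential constant near each shape $K$: for $d=2$, shapes near the disc have constants near $\pi^2e^2$, and to exclude shapes at distance $\epsilon$ we need a constant strictly below $\pi^2e^2$ there. A bound that does not see the shape cannot give this. We keep (9) for two auxiliary purposes: finiteness of a constant, and control of small exceptional sets of normals.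

To get past this point, do not compute the local count; only show that it exists. Near a normal $e$, a smooth body looks like a paraboloid with curvature matrix $R$, and a linear change of variables turns this paraboloid into the standard one, $q(x)=|x|^2/2$. We will define the number of ways to place $m$ tangent-like points near the standard paraboloid, prove that it behaves like $(\kappa m^{-2/D})^m$ with an unknown constant $\kappa\in(0,\infty)$, and use the same $\kappa$ in the upper and lower bounds. It cancels in the ratio. The distribution of labels over patches is handled by the following lemma, which is the general form of what (3) did in the plane.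

**Lemma 3.** Let $b_j>0$, where $j$ runs over a finite set.

(a) For integers $n_j\ge0$ with $\sum n_j=n\ge1$:
$$\frac{n!}{\prod n_j!}\prod_j(b_jn_j^{-2/D})^{n_j}\le n^{-2n/D}\Big(\sum_jb_j^\theta\Big)^{n/\theta}.$$

(b) Let $S=\sum_jb_j^\theta$, $f_j=b_j^\theta/S$, and let $n_j=n_j(n)\ge1$ be integers with $\sum_jn_j=n$ and $n_j/n\to f_j$. Then
$$\liminf_nn^{2/D}\Big[\frac{n!}{\prod n_j!}\prod_j(b_jn_j^{-2/D})^{n_j}\Big]^{1/n}\ge S^{1/\theta}.$$

*Proof.* (a) A multinomial probability is at most 1, so $\frac{n!}{\prod n_j!}\le n^n\prod n_j^{-n_j}$. With $g_j=n_j/n$ and $1+\frac2D=\frac1\theta$,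
$$\frac{n!}{\prod n_j!}\prod_j(b_jn_j^{-2/D})^{n_j}\le n^{-2n/D}\prod_j(b_jg_j^{-1/\theta})^{ng_j}=n^{-2n/D}\Big[\prod_j(b_j^\theta/g_j)^{g_j}\Big]^{n/\theta},$$
and (3) finishes.

(b) Let there be $J$ indices. The vector $(n_j)$ is a mode of the multinomial law with parameters $(n_j/n)$: the ratio of the probability of $(m_j)$ to that of $(n_j)$ is $\prod_j\frac{n_j!}{m_j!}n_j^{m_j-n_j}\le1$, because $\frac{n_j!}{m_j!}\le n_j^{n_j-m_j}$ both for $m_j\ge n_j$ and for $m_j<n_j$. There are at most $(n+1)^J$ vectors, so the probability of the mode is at least $(n+1)^{-J}$, that is, $\frac{n!}{\prod n_j!}\ge(n+1)^{-J}n^n\prod n_j^{-n_j}$. As in (a), the liminf is at least $\prod_j(b_jf_j^{-1/\theta})^{f_j}$. Since $b_j=(Sf_j)^{1/\theta}$, every bracket equals $S^{1/\theta}$. $\square$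

## 5. The curvature functional $E$ and the sharp theorem

The general form of $\int(\text{radius of curvature})^{1/3}$ must make sense for every convex body, since limits of polytopes need not be smooth. We cite:

**(AL)** Alexandrov's theorem (Evans–Gariepy, *Measure Theory and Fine Properties of Functions*, Ch. 6): a convex $f$ has a second-order Taylor expansion at a.e. point, with Hessian $D^2f(x)\succeq0$; its distributional Hessian $[D^2f]$ is a PSD-matrix-valued Radon measure whose absolutely continuous part has density $D^2f(x)$ and whose singular part is PSD.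

Apply this to $h_K$. By homogeneity the set of good points is a cone and $D^2h_K(ru)=r^{-1}D^2h_K(u)$, so the expansion exists at $\sigma$-a.e. $u\in\mathbb S^{d-1}$. As $h_K$ is linear along the ray through $u$, $u^TD^2h_K(u)u=0$, and since the matrix is PSD, $D^2h_K(u)u=0$.

**Definition.** Let $R_K(u)\succeq0$ be the restriction of $D^2h_K(u)$ to $u^\perp$, and
$$E(K)=\int_{\mathbb S^{d-1}}(\det R_K(u))^{1/(d+1)}\,\sigma(du).$$

*Examples.* For $K=rB^d$, $h_K=r|x|$ and $R_K=rI$, so $E(K)=r^{D/(D+2)}=r^\theta$. For a polytope, $h_K$ is piecewise linear, so $E(K)=0$. For $K=B^d+[o,v]$ with $v\ne0$, $h_K=|x|+\langle x,v\rangle_+$ has $R_K=I$ off $v^\perp$, so $E(K)=1$, whereas $\Phi(K)=1+\Phi([o,v])>1$: the singular part of the Hessian, on $v^\perp$, counts in $\Phi$ but not in $E$.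

Recall that $(\mu_n)$ satisfies a large deviation principle (LDP) with speed $n$ and good rate function $J$ if $J$ takes values in $[0,\infty]$, its level sets $\{J\le b\}$, $b<\infty$, are compact, and $\limsup\frac1n\log\mu_n(C)\le-\inf_CJ$ for closed $C$, $\liminf\frac1n\log\mu_n(O)\ge-\inf_OJ$ for open $O$. The typical cell $Z$ (with center function $\mathbf c$) is defined by: $\gamma_d\,\mathbb P(Z\in A)$ is the mean number of cells $Q$ with $\mathbf c(Q)\in[0,1]^d$ and $Q-\mathbf c(Q)\in A$, where $\gamma_d\in(0,\infty)$ is the intensity of cells.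

**Theorem B.** (a) There is $\kappa=\kappa_d\in(0,\infty)$ with $\lim_nn^{2/(d-1)}\,\mathbb P(f(Z_{\mathbf o})=n)^{1/n}=\omega_d^{2/(d-1)}\kappa_d$.

(b) $(\mu_n)$ satisfies an LDP on the space of convex bodies with speed $n$ and good rate function
$$J(K)=-\tfrac{d+1}{d-1}\log E(K)\ \text{ if }\Phi(K)=1,\ \operatorname{int}K\ne\emptyset,\ \mathbf c(K)=o;\qquad J(K)=\infty\ \text{ otherwise},$$
and $J(K)=0$ iff $K=B^d$.

(c) The same LDP holds for the shape $\mathfrak s(Z)$ of the typical cell $Z$ given that it has $n$ facets.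

Comparing (a) for $d=2$ with Proposition 2 gives $(2\pi)^2\kappa_2=\pi^2e^2$, so $\kappa_2=e^2/4$. For general $d$ the proof never needs the value.

Call $K$ of class $C^2_+$ if $h_K\in C^2(\mathbb R^d\setminus\{0\})$ and $R_K(u)\succ0$ for all $u$.

**Lemma 4.** (i) $E(K)\le\Phi(K)^\theta$. If $\Phi(K)>0$, equality holds iff $K$ is a ball.

(ii) $E$ is translation invariant and homogeneous of degree $\theta$; $E(B^d)=1$; $E(K)=0$ if $\operatorname{int}K=\emptyset$.

(iii) For each $K$ there are bodies $K_k\to K$ of class $C^2_+$ with $\liminf E(K_k)\ge E(K)$.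

*Proof of (i).* The point is to bound $\int\operatorname{tr}R\,d\sigma$ by $\Phi$. Let $h=h_K$, $R=R_K$. By (AL), $\Delta h=\operatorname{tr}D^2h\,dx+\mu_s$ with $\mu_s\ge0$ singular, and $\operatorname{tr}D^2h(x)=|x|^{-1}\operatorname{tr}R(x/|x|)$. Test with $\psi(x)=g(|x|)\ge0$, $g$ smooth, compactly supported, constant near $0$. In polar coordinates, with two integrations by parts,
$$\int h\,\Delta\psi\,dx=\omega\Phi(K)\int_0^\infty r^d\Big(g''+\frac{d-1}rg'\Big)dr=-\omega\Phi(K)\int_0^\infty r^{d-1}g'\,dr=\omega D\,\Phi(K)\int_0^\infty r^{d-2}g\,dr,$$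
while the absolutely continuous part contributes $\omega\int\operatorname{tr}R\,d\sigma\int_0^\infty r^{d-2}g\,dr$. Hence
$$\omega D\Big(\Phi(K)-\int\tfrac1D\operatorname{tr}R\,d\sigma\Big)\int_0^\infty r^{d-2}g\,dr=\int g(|x|)\,\mu_s(dx)\ge0.$$
Letting $g\ge1$ on arbitrarily large intervals $[0,r]$ we get
$$\int\tfrac1D\operatorname{tr}R\,d\sigma\le\Phi(K),\quad\text{with equality iff }\mu_s=0.\tag{10}$$
By the arithmetic–geometric mean inequality for eigenvalues, Jensen, and (10),
$$E(K)\le\int\Big(\frac{\operatorname{tr}R}D\Big)^\theta d\sigma\le\Big(\int\frac{\operatorname{tr}R}Dd\sigma\Big)^\theta\le\Phi(K)^\theta.$$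
Suppose equality holds and $\Phi=\Phi(K)>0$. Then $\mu_s=0$, and by strict concavity of $t\mapsto t^\theta$, $\frac1D\operatorname{tr}R=\Phi$ a.e. So $\Delta h=D\Phi/|x|$ as distributions on $\mathbb R^d$. The same holds for $\Phi|x|$, which has $\frac1D\operatorname{tr}R=\Phi$ and, by the equality case of (10) for the ball, no singular part. Hence $h-\Phi|\cdot|$ is harmonic, smooth by Weyl's lemma, and homogeneous of degree 1. Its gradient is homogeneous of degree 0 and continuous at $0$, hence constant. So $h=\Phi|\cdot|+\langle a,\cdot\rangle$ and $K$ is a ball. Conversely, a ball of radius $r$ has $E=r^\theta=\Phi^\theta$.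

*Proof of (ii).* Translation adds a linear function to $h$; dilation by $s$ multiplies $R$ by $s$, so $\det^{1/(D+2)}$ by $s^\theta$. If $K\subset a+w^\perp$ with $w\ne0$, then $h(x+sw)=h(x)+s\langle a,w\rangle$, so $w^TD^2h(u)w=0$ and $D^2h(u)w=0$. Together with $D^2h(u)u=0$, the nonzero projection of $w$ to $u^\perp$ is in the kernel of $R(u)$ whenever $u\nparallel w$, so $\det R=0$ a.e.

*Proof of (iii).* We average over rotations, which can only increase $E$ because $\det^{1/(D+2)}$ is concave. Let $\chi_k$ be smooth probability densities on $SO(d)$ with respect to Haar measure $dg$, concentrating at the identity, and $h_k(x)=\int h(gx)\chi_k(g)\,dg$. Each $h_k$ is sublinear and $h_k\to h$ uniformly on $\mathbb S^{d-1}$. It is smooth off $0$: fix $|x_0|=1$; for $v\in SO(d)$, $h_k(vx_0)=\int h(gx_0)\chi_k(gv^{-1})\,dg$ is smooth in $v$, and locally $v$ can be chosen as a smooth function of the direction $vx_0$; then use homogeneity.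

*Hessian inequality.* Let $\xi\in\mathbb R^d$ and $\varphi\ge0$ a test function supported off $0$. The Taylor Hessian of $h\circ g$ at $x$ is $g^TD^2h(gx)g$, and dropping the PSD singular part gives, with Fubini and (AL),
$$\int h_k\,\partial_\xi^2\varphi\,dx=\int\chi_k(g)\,\langle\xi^T[D^2(h\circ g)]\xi,\varphi\rangle\,dg\ge\int\varphi(x)\int\xi^Tg^TD^2h(gx)g\,\xi\,\chi_k(g)\,dg\,dx.$$
As $h_k$ is smooth off $0$, letting $\xi$ run through a countable dense set yields $D^2h_k(x)\succeq\int g^TD^2h(gx)g\,\chi_k(g)\,dg$ for a.e. $x$, hence, by homogeneity, at $\sigma$-a.e. $u$. The integral is finite because $\chi_k$ is bounded and $\|R\|\le\operatorname{tr}R\in L^1(\sigma)$ by (10).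

The function $A\mapsto(\det A)^{1/(D+2)}$ on PSD matrices of size $D$ is monotone, invariant under orthogonal conjugation, and concave: $\det^{1/D}$ is concave by Minkowski's inequality, and we compose with the concave increasing power $\theta$. Restrict the Hessian inequality to $u^\perp$; there $g$ is an isometry onto $(gu)^\perp$. By monotonicity and Jensen, $(\det R_{h_k}(u))^{1/(D+2)}\ge\int(\det R(gu))^{1/(D+2)}\chi_k(g)\,dg$ for a.e. $u$. Integrating over $u$ and using rotation invariance of $\sigma$, the body with support function $h_k$ has $E\ge E(K)$. Let $K_k$ have support function $h_k+\frac1k|\cdot|$. Its matrix is $R_{h_k}+\frac1kI\succ0$, so $K_k$ is $C^2_+$, $E(K_k)\ge E(K)$, and $K_k\to K$. $\square$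

## 6. Counting tangent data near a paraboloid: the constant $\kappa$

Let $q(x)=|x|^2/2$ on $\mathbb R^D$. If $P$ is close to a smooth body, then in local coordinates the facets become points $(x_i,s_i)$ near the graph of $q$, and (1) says that through each point there is a hyperplane lying strictly below all the others. This leads to:

**Definition.** For compact $Q\subset\mathbb R^D$ and $\varepsilon>0$, let $\mathcal W(Q,\varepsilon,n)$ be the set of $(x_i,s_i)_{i\le n}\in(Q\times\mathbb R)^n$ such that for every $i$: $|s_i-q(x_i)|\le\varepsilon$, and there is $p_i$ with $|p_i-x_i|\le2\sqrt\varepsilon$ and $s_i+p_i\cdot(x_j-x_i)<s_j$ for all $j\ne i$. Let $W(Q,\varepsilon,n)$ be its Lebesgue measure (the set is $\sigma$-compact), $W(Q,\varepsilon,0)=1$, and $w(\varepsilon,n)=W([0,1]^D,\varepsilon,n)$.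

*Example.* $w(\varepsilon,1)=2\varepsilon$ (take $p_1=x_1$). For $D=1$, $n=2$, $x_1<x_2$, let $m$ be the slope of the chord. The condition on $p_1$ is $p_1<m$, that on $p_2$ is $p_2>m$, so suitable slopes exist iff $x_1-2\sqrt\varepsilon<m<x_2+2\sqrt\varepsilon$. With $L=x_2-x_1$, $m$ differs from $\frac{x_1+x_2}2$ by at most $2\varepsilon/L$, so the condition is automatic if $\frac L2-\frac{2\varepsilon}L+2\sqrt\varepsilon>0$, for instance if $L\ge\sqrt\varepsilon$. Points interact only at distance of order $\sqrt\varepsilon$; this is what (W3) below says in general.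

**(W1)** $W$ is nondecreasing in $Q$ and $\varepsilon$, and $W(Q,\varepsilon,n+k)\le W(Q,\varepsilon,n)(2\varepsilon|Q|)^k$. Delete the last $k$ points: the first $n$ still satisfy all conditions, and each deleted point ranges in a set of measure at most $2\varepsilon|Q|$.

**(W2)** $W(b+rQ,r^2\varepsilon,n)=r^{(D+2)n}W(Q,\varepsilon,n)$. Use $(x,s,p)\mapsto(rx,r^2s,rp)$, which multiplies volume by $r^{D+2}$ per point, and $(x,s,p)\mapsto(x+b,\,s+b\cdot x+|b|^2/2,\,p+b)$. The second map has Jacobian 1 and preserves $s-q(x)$, $p-x$ and $s_i+p_i\cdot(x_j-x_i)-s_j$.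

**(W3)** If $Q_1,\dots,Q_k\subset Q$ have pairwise distances $\ge5\sqrt\varepsilon$ and $\sum n_j=n$, then $W(Q,\varepsilon,n)\ge\frac{n!}{\prod n_j!}\prod_jW(Q_j,\varepsilon,n_j)$. Indeed, for $r=|y-x_i|\ge5\sqrt\varepsilon$,
$$s_i+p_i\cdot(y-x_i)\le q(x_i)+\varepsilon+x_i\cdot(y-x_i)+2\sqrt\varepsilon\,r=q(y)-\tfrac{r^2}2+2\sqrt\varepsilon\,r+\varepsilon\le q(y)-\tfrac32\varepsilon<q(y)-\varepsilon,$$
since $-\frac{\varrho^2}2+2\varrho+1$ is decreasing for $\varrho\ge2$ and equals $-\frac32$ at $\varrho=5$. So the required inequality holds automatically against points in other $Q_j$'s. The multinomial factor counts the distributions of labels, which give disjoint sets.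

**Lemma 5.** Let $\bar\kappa(\varepsilon)=\limsup_nn^{2/D}w(\varepsilon,n)^{1/n}$ and $\kappa=\lim_{\varepsilon\downarrow0}\bar\kappa(\varepsilon)$ (a monotone limit). Then $\kappa\in(0,\infty]$, and $\liminf_nn^{2/D}w(\varepsilon,n)^{1/n}\ge\kappa$ for every $\varepsilon\in(0,\frac12]$.

*Proof.* **Step 1: tiling.** This step compares $w(\varepsilon,n)$ with $w(\varepsilon_0,n_0)$ for fixed $n_0$. Let $0<\varepsilon_0<\frac1{25}$, $\tau=5\sqrt{\varepsilon_0}<1$, $n_0\ge1$. Cut $[0,1]^D$ into $k^D$ cubes of side $1/k$ and take concentric cubes of side $(1-\tau)/k$. Their mutual distances are at least $\tau/k\ge5\sqrt{\varepsilon'}$, where $\varepsilon'=\varepsilon_0((1-\tau)/k)^2$. For $k$ large, $\varepsilon'\le\varepsilon$. By (W1)–(W3), for $n=n_0k^D$,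
$$w(\varepsilon,n)^{1/n}\ge(n!)^{1/n}(n_0!)^{-1/n_0}\Big(\frac{1-\tau}k\Big)^{D+2}w(\varepsilon_0,n_0)^{1/n_0}.$$
Insert $n!\ge(n/e)^n$, $n_0!\le en_0(n_0/e)^{n_0}$ and $k^{-(D+2)}=(n_0/n)^{1+2/D}$:
$$n^{2/D}w(\varepsilon,n)^{1/n}\ge c(n_0,\varepsilon_0):=(1-5\sqrt{\varepsilon_0})^{D+2}(en_0)^{-1/n_0}\,n_0^{2/D}\,w(\varepsilon_0,n_0)^{1/n_0}.$$

**Step 2: all $n$.** Let $n'=n_0k^D\ge n$ with $k$ minimal. By (W1) and $2\varepsilon\le1$, $w(\varepsilon,n)\ge w(\varepsilon,n')$. With $c=c(n_0,\varepsilon_0)$ (nothing to prove if $c=0$), for large $n$,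
$$n^{2/D}w(\varepsilon,n)^{1/n}\ge c^{\,n'/n}\,(n/n')^{2/D}\,(n')^{-\frac2D\frac{n'-n}n}\to c,$$
because $n>n_0(k-1)^D$ gives $(n'-n)/n=O(1/k)$, while $\log n'=O(\log k)$. So $\liminf_nn^{2/D}w(\varepsilon,n)^{1/n}\ge c(n_0,\varepsilon_0)$ for all $n_0,\varepsilon_0$.

**Step 3: conclusion.** With $n_0=1$, $c(1,\varepsilon_0)=(1-5\sqrt{\varepsilon_0})^{D+2}e^{-1}2\varepsilon_0>0$, so $\bar\kappa(\varepsilon)\ge c(1,\varepsilon_0)$ for all $\varepsilon\le\frac12$, and $\kappa>0$. Letting $n_0\to\infty$ along a subsequence realizing the limsup in $\bar\kappa(\varepsilon_0)$, the liminf is at least $(1-5\sqrt{\varepsilon_0})^{D+2}\bar\kappa(\varepsilon_0)$. Now let $\varepsilon_0\to0$. $\square$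

## 7. Gnomonic charts and Vitali patches

For $e\in\mathbb S^{d-1}$ fix a linear isometry $e^\perp\cong\mathbb R^D$ and, for $x\in e^\perp$ and $s\in\mathbb R$, put
$$u=\frac{e+x}{|e+x|},\qquad t=\frac s{|e+x|},\qquad|e+x|=(1+|x|^2)^{1/2}.$$
The area element of the hyperplane $e+e^\perp$ at $e+x$, seen from $o$, is multiplied by $\langle u,e\rangle|e+x|^{-(d-1)}=(1+|x|^2)^{-d/2}$. Hence
$$\sigma(du)=\omega^{-1}(1+|x|^2)^{-d/2}dx,\qquad\lambda(du\,dt)=\omega^{-1}(1+|x|^2)^{-(d+1)/2}dx\,ds.\tag{11}$$
Moreover $\langle y,u\rangle\le t\iff\langle y,e+x\rangle\le s$ (likewise for $<$ and $=$), and every affine function of $x\in e^\perp$ is $x\mapsto\langle y,e+x\rangle$ for exactly one $y\in\mathbb R^d$. For the unit ball, $h(e+x)=\sqrt{1+|x|^2}=1+\frac12|x|^2+\cdots$: the paraboloid of Section 6.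

The chart is bi-Lipschitz near $e$. First, $|u-v|\le|x_u-x_v|$, because radial projection to the unit sphere does not increase distances outside the open unit ball. Second, on $\{\langle u,e\rangle\ge0.6\}$ the map $u\mapsto u/\langle u,e\rangle=e+x_u$ has Lipschitz constant at most $\frac1{0.6}+\frac1{0.36}\le5$, so
$$|x_u-x_v|\le5|u-v|\qquad\text{if }\langle u,e\rangle,\langle v,e\rangle\ge0.6.\tag{12}$$

For positive definite $S$ on $e^\perp$ let
$$F_S(e,\delta)=\Big\{\tfrac{e+x}{|e+x|}:\ S^{1/2}x\in[-\tfrac\delta2,\tfrac\delta2]^D\Big\}.$$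
Let $B(u,r)$ be the set of points of the sphere at Euclidean distance at most $r$ from $u$. If $aI\preceq S\preceq bI$ with $a>0$, then for all small $\delta$ (depending on $a,b,D$), $B(e,c_1\delta)\subset F_S(e,\delta)\subset B(e,c_2\delta)$ with $c_1=\frac1{10\sqrt b}$ and $c_2=\frac{\sqrt D}{2\sqrt a}$: if $|u-e|\le c_1\delta$ then $|S^{1/2}x_u|\le\sqrt b\cdot5c_1\delta=\delta/2$, and in $F_S(e,\delta)$ we have $|u-e|\le|x_u|\le\sqrt D\,\delta/(2\sqrt a)$. So the following cited fact applies.

**(V)** Vitali's covering theorem (e.g. Federer, *Geometric Measure Theory*, 2.8.17): let $A\subset\mathbb S^{d-1}$ be measurable, $0<c_1\le c_2$, and let $\mathcal F$ be a family of closed sets $F(u,\delta)$ with $B(u,c_1\delta)\subset F(u,\delta)\subset B(u,c_2\delta)$ that contains, for each $u\in A$, sets $F(u,\delta)$ with arbitrarily small $\delta$. Then countably many pairwise disjoint members of $\mathcal F$ cover $\sigma$-almost all of $A$. Also, if $g\in L^1(\sigma)$ and $u$ is a Lebesgue point of $g$,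 then $\sigma(F(u,\delta))^{-1}\int_{F(u,\delta)}|g-g(u)|\,d\sigma\to0$ as $\delta\to0$; this follows from the statement for balls, as $\sigma(B(u,c_2\delta))\le C\sigma(F(u,\delta))$.

## 8. Lower bound near smooth bodies

**Proposition 6.** Let $K$ be of class $C^2_+$ and $\rho>0$. Then $\liminf_nn^{2/D}v_n(U_\rho(K))^{1/n}\ge\omega^{2/D}\kappa\,E(K)^{1/\theta}$.

*Proof.* By Lemma 4(ii) and its proof, $K$ has interior points (otherwise $R$ would be singular a.e.), and by translation invariance we may assume $o\in\operatorname{int}K$. Let $h=h_K$ and $r_0I\preceq R(u)\preceq MI$ with $r_0>0$, by continuity. Let $0<\kappa'<\kappa$ be finite. Constants $C,c_3$ depend only on $K,d$, and $C$ may change from line to line.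

**Step 1: uniform convexity.** This is what will make distant patches independent. The function $h-r_0|\cdot|$ is $C^2$ off $0$ with PSD Hessian, continuous, and homogeneous of degree 1. It is convex along segments avoiding $0$, hence along all segments by continuity, so it is sublinear and lies above its tangent at $u$, which is the linear function $v\mapsto\langle\nabla h(u)-r_0u,v\rangle$. Therefore
$$h(v)-\langle\nabla h(u),v\rangle\ge r_0(1-\langle u,v\rangle)=\tfrac{r_0}2|u-v|^2\qquad(u,v\in\mathbb S^{d-1}).\tag{13}$$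

**Step 2: separated patches.** Fix $\zeta,\tau\in(0,\frac12)$ and $\beta>0$, then $\varepsilon_0\in(0,\frac1{16}]$ small depending on $\tau,K$, then $\delta_0\in(0,1]$ small depending on $\varepsilon_0,\zeta,K$. By (V) there are disjoint $F_j=F_{R(e_j)}(e_j,\delta_j)$, $j\le J$, $\delta_j\le\delta_0$, with $\sigma(\bigcup F_j)\ge1-\beta$. Write $R_j=R(e_j)$, $\delta_j'=(1-\tau)\delta_j$, $F_j'=F_{R_j}(e_j,\delta_j')$. For $\delta_0$ small, each patch lies in $\{|x|\le\frac12\}$ in its chart. We claim that for $j\ne l$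
$$|u-v|\ge c_3\tau\max(\delta_j,\delta_l),\qquad u\in F_j',\ v\in F_l'.\tag{14}$$
By symmetry it suffices to treat $\delta_j$. If $|u-v|\ge\frac14$, the bound holds when $c_3\le\frac14$. Otherwise $\langle u,e_j\rangle\ge(5/4)^{-1/2}>0.85$ and $\langle v,e_j\rangle>0.6$, so both points have chart coordinates at $e_j$ and (12) applies. Since $R_j^{1/2}x_u\in[-\frac{\delta_j'}2,\frac{\delta_j'}2]^D$ and $v\notin F_j$ (as $v\in F_l$), $|R_j^{1/2}(x_u-x_v)|\ge\tau\delta_j/2$. So $|u-v|\ge\frac15|x_u-x_v|\ge\tau\delta_j/(10\sqrt M)$. This proves (14) with $c_3=\min(\frac14,\frac1{10\sqrt M})$.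

In the chart at $e=e_j$ let $T(x)=\langle\nabla h(e),e+x\rangle$ and $h(e+x)=T(x)+\frac12x^TR_jx+r(x)$. On the patch $|x|\le C\delta_j$. We have $r(0)=0$, $\nabla r(0)=0$, and $\|D^2r(x)\|\le\varpi(|x|)$, where $\varpi$ is the modulus of continuity of $D^2h$ on $\{\frac12\le|y|\le2\}$. So for $\delta_0$ small, $|r|\le\varepsilon_0\delta_j^2$ and $|\nabla r|\le\sqrt{\varepsilon_0}\,\delta_j$ on the patch, and $(1+|x|^2)^{-(d+1)/2}\ge1-\zeta$ there.

**Step 3: configurations satisfying (1).** For each $j$ take $(x_i',s_i')\in\mathcal W([-\frac{\delta_j'}2,\frac{\delta_j'}2]^D,\varepsilon_0\delta_j'^2,n_j)$ with slopes $p_i$, and set $x_i=R_j^{-1/2}x_i'$, $s_i=s_i'+T(x_i)$. The chart turns these into $(u_i,t_i)$ with $u_i\in F_j'$. Define $y_i$ by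
$$\langle y_i,e+x\rangle=T(x)+s_i'+p_i\cdot(R_j^{1/2}x-x_i').$$
At $x_i$ this is $s_i$; at another point $x_k$ of the same patch it is less than $T(x_k)+s_k'=s_k$. So $\langle y_i,u_i\rangle=t_i$ and $\langle y_i,u_k\rangle<t_k$ within the patch.

For points in different patches, compare $y_i$ with the boundary point $\nabla h(u_i)$ of $K$: let $z_i=y_i-\nabla h(u_i)$. Since $x\mapsto\langle\nabla h(u_i),e+x\rangle$ is the tangent of $x\mapsto h(e+x)$ at $x_i$, and $\frac12x_i^TR_jx_i=q(x_i')$, $R_jx_i=R_j^{1/2}x_i'$,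
$$\langle z_i,e+x\rangle=a_i+b_i\cdot(x-x_i),\quad a_i=s_i'-q(x_i')-r(x_i),\quad b_i=R_j^{1/2}(p_i-x_i')-\nabla r(x_i).$$
So $|a_i|\le2\varepsilon_0\delta_j^2$ and $|b_i|\le(2\sqrt M+1)\sqrt{\varepsilon_0}\,\delta_j$. As $h(u_i)=\langle\nabla h(u_i),u_i\rangle$,
$$|t_i-h(u_i)|=|\langle z_i,u_i\rangle|=|a_i|/|e+x_i|\le2\varepsilon_0\delta_j^2.\tag{15}$$
Since $z_i=b_i+(a_i-b_i\cdot x_i)e$, also $|z_i|\le|a_i|+2|b_i|\le C\sqrt{\varepsilon_0}\,\delta_j$. If $u_k\in F_l'$, $l\ne j$, and $\varrho=|u_i-u_k|$, then by (13) and (15)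
$$\langle y_i,u_k\rangle-t_k\le\big(h(u_k)-\tfrac{r_0}2\varrho^2\big)+\langle z_i,u_i\rangle+|z_i|\varrho-t_k\le-\tfrac{r_0}2\varrho^2+2\varepsilon_0\delta_j^2+C\sqrt{\varepsilon_0}\,\delta_j\varrho+2\varepsilon_0\delta_l^2.$$
By (14), $\delta_j,\delta_l\le\varrho/(c_3\tau)$, so this is at most $\varrho^2\big(-\frac{r_0}2+\frac{4\varepsilon_0}{(c_3\tau)^2}+\frac{C\sqrt{\varepsilon_0}}{c_3\tau}\big)<0$ for $\varepsilon_0$ small depending on $\tau,K$. So (1) holds for all $n=\sum n_j$ points.

**Step 4: $P$ is near $K$.** Put $\varepsilon''=2\varepsilon_0\delta_0^2$ and let $r_1B^d\subset K\subset r_2B^d$. By (15), $t_i\ge h(u_i)-\varepsilon''\ge(1-\varepsilon''/r_1)h(u_i)$, so $P\supset(1-\varepsilon''/r_1)K$. Hence $P$ has interior points and $h_P\ge h-\varepsilon''r_2/r_1$. Let all $n_j\ge1$. A cap of radius $r\le1$ has $\sigma$-measure at least $c_dr^D$; if $c_dr^D>\beta$, it meets some $F_j$, which has diameter at most $C\delta_0$ and contains some $u_i$. So the $u_i$ form a $\tau'$-net of the sphere,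 $\tau'=2(\beta/c_d)^{1/D}+C\delta_0$. For $y\in P$ and a unit vector $u$, choose $|u_i-u|\le\tau'$; then, $h$ being $r_2$-Lipschitz,
$$\langle y,u\rangle\le t_i+|y|\tau'\le h(u)+r_2\tau'+\varepsilon''+|y|\tau'.$$
With $u=y/|y|$ and $\tau'\le\frac12$ this bounds $|y|$ in terms of $K$, so $P$ is bounded, and then $h_P\le h+C(\tau'+\varepsilon'')$. So for $\beta,\varepsilon_0,\delta_0$ small, $P\in U_\rho(K)$.

**Step 5: counting.** In the chart, $dx=\det R_j^{-1/2}dx'$ and $ds=ds'$. By (11), (W2), and summation over distributions of labels,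
$$v_n(U_\rho(K))\ge\frac{n!}{\prod n_j!}\prod_j\Big[\omega^{-1}(1-\zeta)\det R_j^{-1/2}\,\delta_j'^{\,D+2}\Big]^{n_j}w(\varepsilon_0,n_j).$$
Put $b_j=\omega^{-1}(1-\zeta)\kappa'\det R_j^{-1/2}\delta_j'^{\,D+2}$ and choose $n_j\ge1$ as in Lemma 3(b). Then $n_j\to\infty$, and Lemma 5 gives $w(\varepsilon_0,n_j)\ge(\kappa'n_j^{-2/D})^{n_j}$ for large $n$. By Lemma 3(b),
$$\liminf_nn^{2/D}v_n(U_\rho(K))^{1/n}\ge\Big(\sum_jb_j^\theta\Big)^{1/\theta}.$$
By (11) $\det R_j^{-1/2}\delta_j^D\ge\omega\sigma(F_j)$, and $(D+2)\theta=D$, so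
$$b_j^\theta\ge\big(\omega^{-1}(1-\zeta)\kappa'\big)^\theta(1-\tau)^D\,\omega\,\sigma(F_j)\,(\det R_j)^{\frac12-\frac\theta2},\qquad\tfrac12-\tfrac\theta2=\tfrac1{D+2}.$$
As $\delta_0,\beta\to0$, $\sum_j\sigma(F_j)(\det R_j)^{1/(D+2)}\to E(K)$, because the integrand is continuous and the patches have diameter at most $C\delta_0$. Then let $\zeta,\tau\to0$ and $\kappa'\to\kappa$: the bound becomes $\omega^{-1}\kappa\,\omega^{1/\theta}E(K)^{1/\theta}=\omega^{2/D}\kappa\,E(K)^{1/\theta}$. $\square$

**Corollary 7.** $\kappa<\infty$.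

*Proof.* Every body in $U_1(B^d)$ lies in $2B^d$. Proposition 6 with $K=B^d$, $\rho=1$, and (9) give $\omega^{2/D}\kappa\le2e^C$. $\square$

## 9. Upper bound near arbitrary bodies

Now $K$ may be degenerate or nonsmooth: $R_K$ may be singular, and the expansion of $h_K$ holds only almost everywhere, without uniformity. Adding $\alpha|x|^2/2$ in the charts cures the first problem. Vitali patches together with the entropy bound on the small uncovered set cure the second.

**Proposition 8.** For every convex body $K$ and $\eta>0$ there is $\rho>0$ with $\limsup_nn^{2/D}v_n(U_\rho(K))^{1/n}\le\omega^{2/D}\kappa\,(E(K)+\eta)^{1/\theta}$.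

*Proof.* Let $h=h_K$, $R=R_K$. Fix $\alpha,\zeta,\beta\in(0,1)$.

**Step 1: regularization and constants.** Let $R_\alpha=R+\alpha I$ and $g_\alpha=(\det R_\alpha)^{1/(D+2)}$. Then $g_\alpha\le(\frac1D\operatorname{tr}R+1)^\theta\le\frac1D\operatorname{tr}R+1\in L^1(\sigma)$ by (10), so $\int g_\alpha\,d\sigma\to E(K)$ as $\alpha\to0$ by dominated convergence. By Lemma 5 and Corollary 7 choose $\varepsilon_1\le\frac1{16}$ with $\bar\kappa(\varepsilon_1)<\kappa(1+\zeta)$. Then there is $C_1\ge1$ with
$$w(\varepsilon_1,m)\le C_1\big(\kappa(1+\zeta)m^{-2/D}\big)^m\quad\text{for all }m\ge0.\tag{16}$$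

**Step 2: patches.** Choose $M$ with $\sigma\{\|R\|>M\}\le\beta/2$. For a.e. $e$ with $\|R(e)\|\le M$, $h$ has the Alexandrov expansion at $e$, and $e$ is a Lebesgue point of $g_\alpha$. As $\alpha I\preceq R_\alpha(e)\preceq(M+\alpha)I$, for such $e$ the sets $F_{R_\alpha(e)}(e,\delta)$ are as in (V) with constants depending only on $\alpha,M,D$. If $R_\alpha(e)^{1/2}x\in[-\delta,\delta]^D$, then $|x|\le\sqrt{D/\alpha}\,\delta$, so errors $o(|x|^2)$ are $o(\delta^2)$. Hence there is $\delta_0(e)>0$ such that for $\delta\le\delta_0(e)$, with $F=F_{R_\alpha(e)}(e,\delta)$ and $T(x)=\langle\nabla h(e),e+x\rangle$: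

* whenever $R_\alpha(e)^{1/2}x\in[-\delta,\delta]^D$: $|x|\le1$, $(1+|x|^2)^{-d/2}\ge1-\zeta$, and $|h(e+x)-T(x)-\frac12x^TR(e)x|\le\frac12\varepsilon_1\delta^2$;
* $\sigma(F)\,g_\alpha(e)\le\int_Fg_\alpha\,d\sigma+\zeta\sigma(F)$.

By (V) there are finitely many disjoint such $F_j=F_{R_\alpha(e_j)}(e_j,\delta_j)$, $\delta_j\le\delta_0(e_j)$, $j\le J$, so that $N=\mathbb S^{d-1}\setminus\bigcup F_j$ has $\sigma(N)\le\beta$. Let $0<\rho\le1$ with $\sqrt2\rho\le\frac12\varepsilon_1\delta_j^2$ for all $j$. Write $R_{\alpha,j}=R_\alpha(e_j)$.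

**Step 3: points in $F_j$ lie in $\mathcal W$.** Consider a configuration in $\mathcal P_n$ with $d_H(P,K)<\rho$. In the chart at $e=e_j$, the points with $u_i\in F_j$ satisfy $s_i=h_P(e+x_i)$. With $y_i\in P$ from (1), the affine functions $\ell_i(x)=\langle y_i,e+x\rangle$ satisfy $\ell_i\le h_P(e+\cdot)$, $\ell_i(x_i)=s_i$, and $\ell_i(x_k)<s_k$ for the other points. Put
$$x'=R_{\alpha,j}^{1/2}x,\qquad s'=s-T(x)+\tfrac\alpha2|x|^2,\qquad\psi(x')=h_P(e+x)-T(x)+\tfrac\alpha2|x|^2.$$
Since $q(x')=\frac12x^TR(e)x+\frac\alpha2|x|^2$ and $|e+x|\le\sqrt2$, on $[-\delta_j,\delta_j]^D$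
$$|\psi-q|\le\rho|e+x|+\tfrac12\varepsilon_1\delta_j^2\le\varepsilon:=\varepsilon_1\delta_j^2.$$
Let $\ell_i'(x')=\ell_i(x)-T(x)+\alpha(x_i\cdot x-\frac12|x_i|^2)$, which is affine. As $x_i\cdot x-\frac12|x_i|^2\le\frac12|x|^2$ with equality at $x_i$, we have $\ell_i'\le\psi$, $\ell_i'(x_i')=s_i'=\psi(x_i')$, and $\ell_i'(x_k')<s_k'$ for $k\ne i$. Let $p$ be the slope of $\ell_i'$. As $2\sqrt\varepsilon=2\sqrt{\varepsilon_1}\,\delta_j\le\delta_j/2$, the ball of radius $2\sqrt\varepsilon$ about $x_i'\in[-\frac{\delta_j}2,\frac{\delta_j}2]^D$ lies in $[-\delta_j,\delta_j]^D$. For $|z|=2\sqrt\varepsilon$,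
$$q(x_i')-\varepsilon+p\cdot z\le\ell_i'(x_i'+z)\le\psi(x_i'+z)\le q(x_i')+x_i'\cdot z+2\varepsilon+\varepsilon,$$
so $(p-x_i')\cdot z\le4\varepsilon$; choosing $z$ parallel to $p-x_i'$ gives $|p-x_i'|\le2\sqrt\varepsilon$. This is the slope condition in the definition of $\mathcal W$. Thus the $m$ points in $F_j$ form an element of $\mathcal W([-\frac{\delta_j}2,\frac{\delta_j}2]^D,\varepsilon_1\delta_j^2,m)$ in the coordinates $(x',s')$. By (11), (W2), (16), the $\lambda^m$-measure of possible $m$-tuples in $F_j$ is at most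
$$\big[\omega^{-1}\det R_{\alpha,j}^{-1/2}\delta_j^{D+2}\big]^mw(\varepsilon_1,m)\le C_1(b_jm^{-2/D})^m,\qquad b_j:=\omega^{-1}\kappa(1+\zeta)\det R_{\alpha,j}^{-1/2}\delta_j^{D+2}.$$

**Step 4: points in $N$.** Here we use entropy, whose bad constant does no harm because $N$ is small. All $P\in U_\rho(K)$ lie in a ball depending only on $K$. Apply (BR) with $\eta_n=\beta^{-1/2}n^{-2/D}$: for large $n$ at most $\exp(C\eta_n^{-D/2})=\exp(C\beta^{D/4}n)$ bodies $L_k$ suffice, with $C$ depending only on $K,d$. If $d_H(P,L_k)\le\eta_n$, the points with $u_i\in N$ lie in $\{(u,t):u\in N,\ |t-h_{L_k}(u)|\le\eta_n\}$, of $\lambda$-measure at most $2\eta_n\beta=2\beta^{1/2}n^{-2/D}$. So $n_0\le n$ such points contribute at most $(b_0n_0^{-2/D})^{n_0}$ with $b_0:=2\beta^{1/2}$.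

**Step 5: summation.** For fixed $k$ and a fixed distribution of labels over $N,F_1,\dots,F_J$, the configurations lie in a product set. Summing over $k$ and the labels,
$$v_n(U_\rho(K))\le e^{C\beta^{D/4}n}\,C_1^J\sum_{n_0+\dots+n_J=n}\frac{n!}{\prod n_j!}\prod_{j=0}^J(b_jn_j^{-2/D})^{n_j}.$$
There are at most $(n+1)^{J+1}$ summands, and Lemma 3(a) bounds each, so
$$\limsup_nn^{2/D}v_n(U_\rho(K))^{1/n}\le e^{C\beta^{D/4}}\Big((2\beta^{1/2})^\theta+\sum_{j\ge1}b_j^\theta\Big)^{1/\theta}.$$
By (11) and Step 2, $\det R_{\alpha,j}^{-1/2}\delta_j^D\le\omega\sigma(F_j)/(1-\zeta)$. As in Section 8, with $\frac12-\frac\theta2=\frac1{D+2}$,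
$$\sum_{j\ge1}b_j^\theta\le\big(\omega^{-1}\kappa(1+\zeta)\big)^\theta\frac\omega{1-\zeta}\sum_j\sigma(F_j)g_\alpha(e_j)\le\big(\omega^{-1}\kappa(1+\zeta)\big)^\theta\frac\omega{1-\zeta}\Big(\int g_\alpha\,d\sigma+\zeta\Big).$$
Choosing $\alpha$, then $\zeta$ and $\beta$ small makes the bound at most $\omega^{-1}\kappa\,\omega^{1/\theta}(E(K)+\eta)^{1/\theta}=\omega^{2/D}\kappa(E(K)+\eta)^{1/\theta}$ (here $\kappa>0$ is used), for the corresponding $\rho>0$. $\square$

## 10. Compactness and the proof of Theorem A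

**Step 1: the denominator.** Let $\tau\in(0,1)$ and $K=(1-\tau)B^d$. For $\rho$ small every $P\in U_\rho(K)$ has $o\in P$ and $\Phi(P)\le1$. By Lemma 1 and Proposition 6, $\liminf_nn^{2/D}\mathbb P(f(Z_{\mathbf o})=n)^{1/n}\ge\omega^{2/D}\kappa\,E((1-\tau)B^d)^{1/\theta}=\omega^{2/D}\kappa(1-\tau)$. Letting $\tau\to0$,
$$\liminf_nn^{2/D}\,\mathbb P(f(Z_{\mathbf o})=n)^{1/n}\ge\omega^{2/D}\kappa.\tag{17}$$

**Step 2: the numerator.** Let $\mathcal K_1=\{K\ni o:\Phi(K)\le1\}$. If $o,x\in K$, then $\Phi(K)\ge\Phi([o,x])=|x|\int\langle u,e\rangle_+\sigma(du)$, so $\mathcal K_1$ is bounded; it is closed, hence compact. Let $\mathcal S$ be the set of $P\in\mathcal K_1$ with interior points and $d_H(\mathfrak s(P),B^d)>\epsilon$, and $\bar{\mathcal S}$ its compact closure. It contains no unit ball: if $P_k\in\mathcal S$ and $P_k\to B^d+a$, then $\mathfrak s(P_k)\to B^d$, a contradiction. By Lemma 4(i), for $K\in\bar{\mathcal S}$, $E(K)\le\Phi(K)^\theta\le1$, and $E(K)=1$ would force $\Phi(K)=1$ and $K$ a unit ball.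 So $E<1$ on $\bar{\mathcal S}$. Apply Proposition 8 with $\eta$ such that $E(K)+\eta<1$: each $K\in\bar{\mathcal S}$ has a neighborhood $U_\rho(K)$ with $\limsup_nn^{2/D}v_n(U_\rho(K))^{1/n}<\omega^{2/D}\kappa$, where we use $0<\kappa<\infty$. Finitely many of these cover $\bar{\mathcal S}$, so by Lemma 1
$$\limsup_nn^{2/D}\,\mathbb P\big(f(Z_{\mathbf o})=n,\ d_H(\mathfrak s(Z_{\mathbf o}),B^d)>\epsilon\big)^{1/n}<\omega^{2/D}\kappa.\tag{18}$$

**Step 3: the ratio.** Dividing (18) by (17), the conditional probability has an $n$-th root with limsup below 1, so it is at most $e^{-cn}$ for large $n$ with some $c=c(\epsilon,d)>0$. This proves Theorem A. $\square$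

Unlike in the plane, we needed no quantitative stability of Jensen's inequality: compactness replaces Step 3 of Section 3, and the unknown $\kappa$ cancels.

## 11. The large deviation principle, for the zero cell and the typical cell

*Proof of Theorem B.* The constant $\kappa$ is that of Lemma 5; it lies in $(0,\infty)$ by Lemma 5 and Corollary 7. For a set $\mathcal C$ of bodies let
$$E^*(\mathcal C)=\sup\{E(K):K\in\mathcal C,\ \Phi(K)=1,\ \operatorname{int}K\ne\emptyset,\ \mathbf c(K)=o\},\qquad\sup\emptyset=0.$$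

**Step 1: upper bound for closed $\mathcal C$.** Let $\mathcal S=\{P\in\mathcal K_1:\operatorname{int}P\ne\emptyset,\ \mathfrak s(P)\in\mathcal C\}$. If $K\in\bar{\mathcal S}$ and $E(K)>0$, then $\operatorname{int}K\ne\emptyset$ by Lemma 4(ii), so $\mathfrak s$ is continuous at $K$, $\mathfrak s(K)\in\mathcal C$, and $E(K)=\Phi(K)^\theta E(\mathfrak s(K))\le E^*(\mathcal C)$. So $E\le E^*(\mathcal C)$ on the compact set $\bar{\mathcal S}$. Covering $\bar{\mathcal S}$ by finitely many neighborhoods from Proposition 8 for a given $\eta$, using Lemma 1, and then letting $\eta\to0$,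
$$\limsup_nn^{2/D}\,\mathbb P(f(Z_{\mathbf o})=n,\ \mathfrak s(Z_{\mathbf o})\in\mathcal C)^{1/n}\le\omega^{2/D}\kappa\,E^*(\mathcal C)^{1/\theta}.\tag{19}$$

**Step 2: lower bound for open $\mathcal O$.** Let $K\in\mathcal O$ with $J(K)<\infty$, so $E(K)>0$. Take $K_k\to K$ from Lemma 4(iii) and $L_k=\mathfrak s(K_k)\to\mathfrak s(K)=K$. These are $C^2_+$, $\liminf E(L_k)=\liminf\Phi(K_k)^{-\theta}E(K_k)\ge E(K)$, and $L_k\in\mathcal O$ for large $k$. For $\tau\in(0,1)$ the body $(1-\tau)L_k$ has its center of mass $o$ in its interior, $\Phi=1-\tau<1$, and shape $L_k\in\mathcal O$. So for small $\rho$ all polytopes $P\in U_\rho((1-\tau)L_k)$ satisfy $o\in P$, $\Phi(P)\le1$, $\mathfrak s(P)\in\mathcal O$. By Lemma 1 and Proposition 6,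
$$\liminf_nn^{2/D}\,\mathbb P(f(Z_{\mathbf o})=n,\ \mathfrak s(Z_{\mathbf o})\in\mathcal O)^{1/n}\ge\omega^{2/D}\kappa\,(1-\tau)E(L_k)^{1/\theta}.$$
Let $\tau\to0$, $k\to\infty$, and optimize over $K$: the liminf is at least $\omega^{2/D}\kappa\,E^*(\mathcal O)^{1/\theta}$; if there is no such $K$, then $E^*(\mathcal O)=0$ and the bound is trivial.

**Step 3: parts (a) and (b).** For (a) take $\mathcal C=\mathcal O$ to be all bodies; $E^*=E(B^d)=1$ by Lemma 4(i). Dividing Steps 1 and 2 by (a), and using $\frac1\theta=\frac{d+1}{d-1}$, we get $\limsup\frac1n\log\mu_n(\mathcal C)\le-\inf_{\mathcal C}J$ and $\liminf\frac1n\log\mu_n(\mathcal O)\ge-\inf_{\mathcal O}J$. By Lemma 4(i), $J\ge0$, and $J(K)=0$ means that $K$ is a ball with $\Phi(K)=1$ and center $o$, that is, $K=B^d$.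

**Step 4: goodness of $J$.** First, $E$ is upper semicontinuous; this follows by playing the two propositions against each other. Given $K_0$ and $\eta>0$, take $\rho$ from Proposition 8. Each $K\in U_\rho(K_0)$ is a limit of $C^2_+$ bodies $K_k\in U_\rho(K_0)$ with $\liminf E(K_k)\ge E(K)$. For small $\rho'$, $U_{\rho'}(K_k)\subset U_\rho(K_0)$, so Propositions 6 and 8 and $0<\kappa<\infty$ give $E(K_k)\le E(K_0)+\eta$. Hence $E(K)\le E(K_0)+\eta$. Now let $a>0$. The set $\{\Phi=1,\ \operatorname{int}\ne\emptyset,\ \mathbf c=o,\ E\ge a\}$ is contained in the compact set $\mathcal K_1$, as $o=\mathbf c(K)\in K$. It is closed: limits have $\Phi=1$ and $E\ge a>0$, hence interior points, and $\mathbf c$ is continuous there. So the level sets of $J$ are compact, and (b) is proved.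

**Step 5: the typical cell as a ratio of volumes.** Each hyperplane bounds two half-spaces, corresponding to $(u,t)$ and $(-u,-t)$, so $\Theta$ together with the choice of a side is $\gamma\lambda$ on $\mathbb S^{d-1}\times\mathbb R$. In particular $\Theta$ is translation invariant, so $\Theta(\{H:H\cap P\ne\emptyset\})=\gamma\Phi(P)$ for every $P$, not only for $P\ni o$. As in Lemma 1, cells with $n$ facets correspond a.s. to $n$-subsets of $X$ with chosen sides whose half-spaces intersect in an $n$-facet polytope hit by no other hyperplane. Mecke's formula gives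
$$\gamma_d\,\mathbb P(f(Z)=n,\ \mathfrak s(Z)\in A)=\frac{\gamma^n}{n!}\int_{\mathcal P_n}\mathbf 1\{\mathbf c(P)\in[0,1]^d,\ \mathfrak s(P)\in A\}\,e^{-\gamma\Phi(P)}\,d\lambda^n.$$
Let $G_A(s)=v_n(\{\mathbf c(P)\in[0,1]^d,\ \Phi(P)\le s,\ \mathfrak s(P)\in A\})$. The measure $B\mapsto v_n(\{\mathbf c(P)\in B,\ \Phi(P)\le1,\ \mathfrak s(P)\in A\})$ on $\mathbb R^d$ is translation invariant. It is finite on bounded sets, since there the polytopes lie in a bounded set and so the $t_i=h_P(u_i)$ are bounded. Hence it is a multiple of Lebesgue measure. Scaling by $s$ gives $G_A(s)=s^n\,v_n(\{\mathbf c(P)\in[0,\frac1s]^d,\ \Phi(P)\le1,\ \mathfrak s(P)\in A\})=s^{n-d}G_A(1)$. So the right side above is $\frac{\gamma^n}{n!}\int_0^\infty\gamma e^{-\gamma s}s^{n-d}G_A(1)\,ds=\gamma^d\frac{(n-d)!}{n!}G_A(1)$, and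
$$\mathbb P(\mathfrak s(Z)\in A\mid f(Z)=n)=\frac{G_A(1)}{G_{\mathrm{all}}(1)},$$
where $G_{\mathrm{all}}$ is $G_A$ with $A$ the set of all bodies.

**Step 6: part (c).** The class $\mathcal K_2=\{K:\Phi(K)\le1,\ K\cap[0,1]^d\ne\emptyset\}$ is compact, because $\Phi$ bounds the diameter, and it contains all polytopes counted in $G_A(1)$, as $\mathbf c(P)\in P$. So the argument of Step 1 with $\mathcal K_2$ in place of $\mathcal K_1$ gives $\limsup_nn^{2/D}G_{\mathcal C}(1)^{1/n}\le\omega^{2/D}\kappa\,E^*(\mathcal C)^{1/\theta}$ for closed $\mathcal C$. For open $\mathcal O$, repeat Step 2 with $(1-\tau)L_k$ translated so that its center of mass is the center of $[0,1]^d$; for small $\rho$ all polytopes in the neighborhood have center of mass in $[0,1]^d$, $\Phi\le1$, and shape in $\mathcal O$. Hence $\liminf_nn^{2/D}G_{\mathcal O}(1)^{1/n}\ge\omega^{2/D}\kappa\,E^*(\mathcal O)^{1/\theta}$. With $\mathcal C=\mathcal O$ all bodies, $n^{2/D}G_{\mathrm{all}}(1)^{1/n}\to\omega^{2/D}\kappa$. Dividing gives the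 LDP with the same rate function $J$. In particular, the set $\{K:d_H(K,B^d)\ge\epsilon\}$ is closed and $J$, being good and vanishing only at $B^d$, is bounded below on it by a positive constant, so the shape of the typical cell given $f(Z)=n$ also converges to $B^d$ exponentially fast. $\square$
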